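\title{Fixed points of automorphisms of order $p^\infty$ of free pro-$p$ groups}

\begin{abstract}
Let $F$ be a free pro-$p$ group of finite rank $n$ and let $\alpha$ be an automorphism of $F$ of order $p^\infty$. We prove that the subgroup of fixed points of $\alpha$ is finitely generated, of rank at most $n$. The same bound holds for every group of automorphisms whose closure is pro-$p$, and for $n\ge 2$ all ranks $0,1,\dots,n$ occur. The proof places the Fox differentials of fixed elements in an $n$-dimensional vector space over the skew field of fractions of $\mathbb F_p[[\Gamma]]$, where $\Gamma$ is a nilpotent quotient of $F$, and shows that the elements of this skew field fixed by $\alpha$ are the fractions of $\mathbb F_p[[C_\Gamma(\alpha)]]$.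
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $p$ be a prime and let $F$ be a free pro-$p$ group of finite rank $n$. The group $\operatorname{Aut}(F)$ of continuous automorphisms of $F$ is profinite: it is the inverse limit of its images in the finite groups $\operatorname{Aut}(F/U)$, where $U$ runs over the open characteristic subgroups of $F$. An automorphism $\alpha$ has \emph{order $p^\infty$} if its order, as a supernatural number, is $p^\infty$; equivalently, the closed subgroup $\overline{\langle\alpha\rangle}$ that it generates is an infinite pro-$p$ group, and is therefore isomorphic to $\mathbb Z_p$. For a set $P$ of automorphisms let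
\[
C_F(P)=\{x\in F:\ \alpha(x)=x \text{ for all }\alpha\in P\},
\]
and write $C_F(\alpha)=C_F(\{\alpha\})$. This is a closed subgroup of $F$, hence a free pro-$p$ group. Its rank equals $d(C_F(P))$, where $d$ denotes the minimal number of topological generators, and it could a priori be infinite, because closed subgroups of $F$ need not be finitely generated (Section~\ref{sec:example} contains an example). For finite $p$-groups of automorphisms the following known theorem, which we use without proof, rules this out.

\begin{theorem}\label{thm:finite}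
If $P$ is a finite $p$-group of automorphisms of a free pro-$p$ group $E$, then $C_E(P)$ is a free factor of $E$.
\end{theorem}

A free factor of $E$ is a retract of $E$, hence a quotient, so $d(C_E(P))\le d(E)$. The simplest infinite pro-$p$ group is $\mathbb Z_p$, and the problem that we treat, which comes from \cite{VPG}, concerns this case: \emph{if $\alpha$ is an automorphism of order $p^\infty$ of a finitely generated free pro-$p$ group $F$, is $C_F(\alpha)$ necessarily finitely generated?}

Since $\mathbb Z_p$ is an inverse limit of finite $p$-groups, one expects the bound $d\le n$ to survive, and in rank one it does: an automorphism of $\mathbb Z_p$ is multiplication by a unit $\mu$, which fixes only $0$ when $\mu\ne1$. But the bound cannot be obtained from Theorem~\ref{thm:finite} by a passage to the limit. Let $F$ be free on $x,y$ and let $\alpha(x)=x$, $\alpha(y)=yx$. We show in Section~\ref{sec:ranks} that $\alpha$ has order $p^\infty$ and that $C_F(\alpha)$ has rank $2$. As $C_F(\alpha)\ne F$ and the ranks of complementary free factors add up to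 $d(F)=2$, the group $C_F(\alpha)$ is not a free factor. Moreover, the powers $\alpha^{p^k}$ tend to the identity while their fixed subgroups do not approach $F$: on $F^{ab}$ each $\alpha^{p^k}$ fixes only the powers of the class of $x$. The bound on the rank is nevertheless true.

\begin{theorem}\label{thm:main}
Let $F$ be a free pro-$p$ group of finite rank $n$. If $\alpha\in\operatorname{Aut}(F)$ has order $p^\infty$, then $C_F(\alpha)$ is finitely generated; more precisely, $d(C_F(\alpha))\le n$.
\end{theorem}

\begin{theorem}\label{thm:compl}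
Let $F$ be a free pro-$p$ group of finite rank $n$.
\begin{enumerate}
\item[(a)] If $P$ is an abstract subgroup of $\operatorname{Aut}(F)$ whose closure is pro-$p$, then $d(C_F(P))\le n$.
\item[(b)] If $n\ge2$, the ranks of the groups $C_F(\alpha)$, for $\alpha$ of order $p^\infty$, are exactly $0,1,\dots,n$. If $n=1$, only $0$ occurs.
\end{enumerate}
\end{theorem}

The bound comes from linear algebra. Let $\Gamma=F/\gamma_c(F)$ be a nilpotent quotient of $F$, let $Z=C_\Gamma(\alpha)$, and let $K$ be the skew field of fractions of the completed group algebra $\mathbb F_p[[\Gamma]]$. Each $h\in F$ has a differential $\partial h$ in an $n$-dimensional $K$-vector space on which $\alpha$ acts semilinearly. The differentials of $n+1$ fixed elements are dependent over $K$, and, being fixed vectors, they are dependent over the skew field $K^\alpha$ of \emph{constants}. On the other hand, the differentials of elements that are independent modulo the Frattini subgroup of $C_F(\alpha)$ are independent over $\mathbb F_p[[Z]]$ when $c$ is large. The two statements collide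 once we know that $K^\alpha$ is the skew field of fractions of $\mathbb F_p[[Z]]$. This is Proposition~\ref{prop:constants}, the main point of the paper; it holds after $\alpha$ is replaced by a suitable power $\alpha^{p^k}$, and Theorem~\ref{thm:finite} returns us from $\alpha^{p^k}$ to $\alpha$.

Section~\ref{sec:background} recalls the standard facts, and Section~\ref{sec:example} runs the argument by hand for the automorphism above and $c=2$. Sections~\ref{sec:fields} and~\ref{sec:constants} construct $K$ and compute the constants, Section~\ref{sec:bound} proves the bound, and Section~\ref{sec:ranks} proves Theorem~\ref{thm:compl}(b).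

\section{Background and differentials}\label{sec:background}

Unless the contrary is said, subgroups of profinite groups are closed, maps between profinite objects are continuous, and generation is topological. Throughout, $F$ is a free pro-$p$ group with basis $x_1,\dots,x_n$.

\subsection*{Pro-$p$ groups}
For a pro-$p$ group $G$, the Frattini subgroup $\Phi(G)$ is the closure of $G^p[G,G]$. The quotient $G/\Phi(G)$ is a product of copies of $\mathbb F_p$, and a subset generates $G$ if and only if its image generates $G/\Phi(G)$. Thus $d(G)>n$ if and only if $G$ maps onto $\mathbb F_p^{\,n+1}$. The closed lower central series is $\gamma_1(G)=G$, $\gamma_{i+1}(G)=\overline{[\gamma_i(G),G]}$. We use the following facts.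
\begin{enumerate}
\item[(G1)] Closed subgroups of free pro-$p$ groups are free pro-$p$. A free pro-$p$ group $E$ is projective: given an epimorphism $A\to B$ of pro-$p$ groups, every homomorphism $E\to B$ lifts to a homomorphism $E\to A$.
\item[(G2)] (Witt, Lazard) $\bigoplus_i\gamma_i(F)/\gamma_{i+1}(F)$ is the free Lie algebra over $\mathbb Z_p$ on $F^{ab}$. So $\gamma_i(F)/\gamma_{i+1}(F)$ is a free $\mathbb Z_p$-module of finite rank, spanned by the values of the $\mathbb Z_p$-multilinear commutator map $(F^{ab})^i\to\gamma_i(F)/\gamma_{i+1}(F)$ on the classes of the $x_j$. Also $\bigcap_i\gamma_i(F)=1$.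
\item[(G3)] Finitely generated profinite groups are Hopfian: surjective endomorphisms are automorphisms. The automorphisms of $F$ acting trivially on $F/\Phi(F)$ form a pro-$p$ group.
\item[(G4)] If $\Delta$ is a closed subgroup of a profinite group $G$, the map from $G$ to its space of left (or right) cosets modulo $\Delta$ has a continuous section $s$. Multiplying $s$ by $s(\Delta)^{-1}\in\Delta$ on the appropriate side, we may assume $s(\Delta)=1$.
\end{enumerate}

\subsection*{Completed group algebras}
For a profinite space $X=\varprojlim X_i$ put $\mathbb F_p[[X]]=\varprojlim\mathbb F_p[X_i]$. The span of $X$ is dense in $\mathbb F_p[[X]]$, and every continuous map from $X$ to a profinite $\mathbb F_p$-vector space $M$ extends uniquely to a continuous linear map $\mathbb F_p[[X]]\to M$. In particular each continuous function $\theta:X\to\mathbb F_p$ gives a functional $\langle\,\cdot\,,\theta\rangle$ on $\mathbb F_p[[X]]$, and these functionals separate points. If $X'\subseteq X$ is closed, continuous functions on $X'$ extend to $X$, so $\mathbb F_p[[X']]\subseteq\mathbb F_p[[X]]$.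 For a profinite group $G$ we write $\Lambda(G)=\mathbb F_p[[G]]$. This is a profinite ring; the augmentation $\epsilon:\Lambda(G)\to\mathbb F_p$ sends every group element to $1$, and $I_G=\ker\epsilon$.
\begin{enumerate}
\item[(A1)] For $N\lhd G$ the map $\Lambda(G)\to\Lambda(G/N)$ is onto, and its kernel is the closure of the span of the elements $(g-1)x$ with $g\in N$, $x\in G$.
\item[(A2)] If $G$ is pro-$p$, then $\bigcap_kI_G^k=0$, because the augmentation ideal of $\mathbb F_p[\bar G]$ is nilpotent for every finite $p$-group $\bar G$.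
\item[(A3)] If $Y\cong\mathbb Z_p^r$ has basis $f_1,\dots,f_r$, then $\Lambda(Y)=\mathbb F_p[[\zeta_1,\dots,\zeta_r]]$ with $\zeta_i=f_i-1$. For a profinite space $S$, the map $(\lambda_\nu)_\nu\mapsto\sum_\nu\zeta^\nu\otimes\lambda_\nu$ is an isomorphism of topological vector spaces $\prod_{\nu\in\mathbb N^r}\mathbb F_p[[S]]\to\mathbb F_p[[Y\times S]]$; this is the first statement for finite $S$, and the general case follows by passing to the limit.
\item[(A4)] $I_F$ is a free left $\Lambda(F)$-module on $x_1-1,\dots,x_n-1$.
\end{enumerate}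

\subsection*{Noetherian rings and fractions}
\begin{enumerate}
\item[(R1)] A ring that is complete and separated for a descending filtration indexed by $i\ge0$, and whose associated graded ring is left (right) Noetherian, is left (right) Noetherian. A polynomial ring in finitely many central variables over a left (right) Noetherian ring is left (right) Noetherian.
\item[(R2)] A left and right Noetherian domain $R$ is an Ore domain. It lies in a skew field $\operatorname{Frac}(R)$ in which every element can be written both as $a^{-1}b$ and as $b_1a_1^{-1}$ with $a,b,a_1,b_1\in R$; any two nonzero $a,a'\in R$ have a common left multiple $ca=c'a'\ne0$, so finitely many fractions have a common left denominator; and every injective homomorphism from $R$ to a skew field extends uniquely to $\operatorname{Frac}(R)$.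
\end{enumerate}

\subsection*{Differentials}
Let $N\lhd F$, $\Gamma=F/N$, and let $J$ be the kernel of $\Lambda(F)\to\Lambda(\Gamma)$; bars denote images in $\Gamma$ and $\Lambda(\Gamma)$. Put
\[
\Omega_N=I_F/JI_F,\qquad \partial h=(h-1)+JI_F\quad(h\in F).
\]
By (A4), $JI_F=\bigoplus_iJ(x_i-1)$, so $\Omega_N$ is a free left $\Lambda(\Gamma)$-module with basis $\partial x_1,\dots,\partial x_n$. The coordinates of $\partial h$ are the images in $\Lambda(\Gamma)$ of the Fox derivatives of $h$. From $gh-1=(g-1)+g(h-1)$ we get
\begin{equation}\label{eq:cocycle}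
\partial(gh)=\partial g+\bar g\,\partial h,\qquad \partial(h^{-1})=-\bar h^{-1}\partial h .
\end{equation}
An automorphism $\alpha$ of $F$ with $\alpha(N)=N$ preserves $I_F$ and $J$. It therefore acts on $\Omega_N$, with $\alpha(\lambda\omega)=\alpha(\lambda)\alpha(\omega)$ and $\alpha(\partial h)=\partial(\alpha(h))$.

\section{An example in rank two}\label{sec:example}

Let $F$ be free on $x,y$, let $\alpha(x)=x$, $\alpha(y)=yx$, and let $H=C_F(\alpha)$. Take $N=\gamma_2(F)$, so that $\Gamma=F^{ab}\cong\mathbb Z_p^2$ and $\Lambda(\Gamma)=\mathbb F_p[[\zeta,\eta]]$ with $\bar x=1+\zeta$, $\bar y=1+\eta$. Let $K$ be its field of fractions. Since $\alpha(\bar x^a\bar y^b)=\bar x^{a+b}\bar y^b$, we have $Z=C_\Gamma(\alpha)=\langle\bar x\rangle$, and $H$ lies in the preimage $\hat Z$ of $Z$ in $F$.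

The group $\hat Z$ is large. For $g\in\hat Z$ let $\mu(g)\in\mathbb F_p[[\eta]]$ be the coefficient of $\partial x$ in $\partial g$, reduced modulo $\zeta$. As $\bar g\equiv1\pmod\zeta$ for $g\in\hat Z$, formula \eqref{eq:cocycle} shows that $\mu$ is a homomorphism to the additive group, and $\mu(y^jxy^{-j})=(1+\eta)^j$ for $j\ge0$. These values span a dense subspace, so $\mu$ is onto and $\hat Z$ is not finitely generated. We show that $\mu(H)$ is only two-dimensional.

\emph{Fixed vectors.} The elements $h_1=x$ and $h_2=yxy^{-1}$ are fixed by $\alpha$, and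
\[
\partial h_1=\partial x,\qquad \partial h_2=\partial y+\bar y\,\partial x-\bar x\,\partial y=(1+\eta)\,\partial x-\zeta\,\partial y .
\]
They form a basis of $K\otimes\Omega_N$. For $h\in H$ write $\partial h=k_1\partial h_1+k_2\partial h_2$. Applying $\alpha$ gives $\partial h=\alpha(k_1)\partial h_1+\alpha(k_2)\partial h_2$, so $k_1,k_2\in K^\alpha$.

\emph{Constants.} We claim that $K^\alpha=\mathbb F_p((\zeta))$, the field of fractions of $\Lambda(Z)$. We have $\alpha^{p^k}(\bar y)=\bar y\bar x^{p^k}$ and $\bar x^{p^k}=1+\zeta^{p^k}$, so $\alpha^{p^k}$ is the substitution $\eta\mapsto\eta+(1+\eta)\zeta^{p^k}$. Let $b/a\in K^\alpha$ and, with a new variable $U$, put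
\[
\Psi(U)=b\bigl(\zeta,\eta+(1+\eta)U\bigr)\,a(\zeta,\eta)-a\bigl(\zeta,\eta+(1+\eta)U\bigr)\,b(\zeta,\eta)=\sum_j\phi_jU^j .
\]
Then $\Psi(\zeta^{p^k})=0$ for all $k$. A nonzero power series cannot vanish along a sequence tending to $0$: if $\phi_j$ is the first nonzero coefficient and $e$ is its order in $\zeta$, then for $p^k>e$ the term $\phi_j\zeta^{jp^k}$ has order $e+jp^k$ and all later terms have order at least $(j+1)p^k$. So $\Psi=0$. Now $\eta'=\eta+(1+\eta)U$ can replace $U$ as a variable, since $U=(\eta'-\eta)(1+\eta)^{-1}$, and $\Psi=0$ reads $b(\zeta,\eta')a(\zeta,\eta)=a(\zeta,\eta')b(\zeta,\eta)$. Let $a_j(\zeta),b_j(\zeta)$ be the coefficients of $\eta^j$ in $a,b$, and choose $j$ with $a_j\ne0$. Comparing coefficients of $\eta'^{\,j}$ gives $b/a=b_j/a_j\in\mathbb F_p((\zeta))$.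

\emph{Reduction of the relation.} Multiplying by a power of $\zeta$, we obtain $b_0\,\partial h=b_1\partial h_1+b_2\partial h_2$ with $b_0,b_1,b_2\in\mathbb F_p[[\zeta]]$ not all divisible by $\zeta$. The coefficient of $\partial x$, modulo $\zeta$, gives
\[
b_0(0)\,\mu(h)=b_1(0)+b_2(0)(1+\eta).
\]
If $b_0(0)=0$ then $b_1(0)=b_2(0)=0$, which is excluded. Hence $\mu(h)$ lies in the plane spanned by $\mu(h_1)=1$ and $\mu(h_2)=1+\eta$.

A relation with coefficients in $\mathbb F_p[[\zeta,\eta]]$ exists for any three elements of $F$ and carries no information; the middle step is what makes the last one work. Two things change in general. To bound $d(H)$ we must see $H/\Phi(H)$ and not only $\mu(H)$, which forces us to take $N=\gamma_c(F)$ with $c$ large, and then $K$ is not commutative. Also, here $\alpha$ is trivial on $\Gamma/Z$ and moves elements only along the central subgroup $Z$, whereas in general it moves elements in many layers of a central series, and the constants have to be computed one layer at a time.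

\section{The skew field of a torsion-free nilpotent group}\label{sec:fields}

Let $\mathcal N$ be the class of pro-$p$ groups $\Gamma$ that have a series
\begin{equation}\label{eq:series}
1=Y_0<Y_1<\dots<Y_m=\Gamma\qquad(m\ge0)
\end{equation}
of normal subgroups such that $Y_i/Y_{i-1}$ is central in $\Gamma/Y_{i-1}$ and isomorphic to $\mathbb Z_p^{r_i}$ with $r_i\ge1$. By (G2), $F/\gamma_c(F)\in\mathcal N$. The quotient $\Gamma/Y_1$ has such a series of length $m-1$, which is the basis of all our inductions. Conversely, if $Y\cong\mathbb Z_p^r$ is central in $\Gamma$ and $\Gamma/Y\in\mathcal N$, then $\Gamma\in\mathcal N$. A subgroup $\Delta$ of $\Gamma\in\mathcal N$ is in $\mathcal N$: the group $(\Delta\cap Y_i)/(\Delta\cap Y_{i-1})$ embeds as a closed subgroup in $Y_i/Y_{i-1}$, so it suffices to intersect the series with $\Delta$ and omit repetitions. Members of $\mathcal N$ are torsion-free, and more precisely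
\begin{equation}\label{eq:roots}
x^p=y^p\ \text{ implies }\ x=y\qquad(x,y\in\Gamma\in\mathcal N):
\end{equation}
by induction $x=yz$ with $z\in Y_1$ central, so $z^p=1$ and $z=1$.

\subsection*{The filtration attached to a central subgroup}
To pass from $\Gamma/Y$ to $\Gamma$ we view $\Lambda(\Gamma)$ as a deformation of a power series ring over $\Lambda(\Gamma/Y)$. The setting is
\begin{quote}
$(\ast)$\quad $Y\cong\mathbb Z_p^r$ ($r\ge1$) is a central subgroup of a pro-$p$ group $\Gamma$ with $\bar\Gamma=\Gamma/Y\in\mathcal N$; $f_1,\dots,f_r$ is a basis of $Y$ and $\zeta_i=f_i-1$; $\Lambda=\Lambda(\Gamma)$, $\bar\Lambda=\Lambda(\bar\Gamma)$, and $\mathfrak a$ is the kernel of $\Lambda\to\bar\Lambda$.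
\end{quote}
Let $S\subseteq\Gamma$ be the image of a continuous section of $\Gamma\to\bar\Gamma$. Multiplication is a homeomorphism $Y\times S\to\Gamma$, so by (A3) every $\lambda\in\Lambda$ has a unique expansion
\begin{equation}\label{eq:expansion}
\lambda=\sum_{\nu\in\mathbb N^r}\zeta^\nu\lambda_\nu,\qquad\lambda_\nu\in\mathbb F_p[[S]],
\end{equation}
all families $(\lambda_\nu)$ occur, and the coordinates $\lambda_\nu$ depend continuously on $\lambda$.

\begin{lemma}\label{lem:filtration}
In the setting $(\ast)$:
\begin{enumerate}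
\item[(a)] $\mathfrak a^i=\sum_{|\nu|=i}\zeta^\nu\Lambda$ is the set of $\lambda$ with $\lambda_\nu=0$ for $|\nu|<i$. It is closed, $\bigcap_i\mathfrak a^i=0$, and $\Lambda$ is $\mathfrak a$-adically complete.
\item[(b)] $\operatorname{gr}\Lambda=\bigoplus_i\mathfrak a^i/\mathfrak a^{i+1}$ is the polynomial ring $\bar\Lambda[\zeta_1,\dots,\zeta_r]$ in central variables of degree $1$.
\item[(c)] If $Y\le\Gamma'\le\Gamma$, $\Lambda'=\Lambda(\Gamma')$ and $\mathfrak a'=\mathfrak a\cap\Lambda'$, then $\mathfrak a'^{\,i}=\mathfrak a^i\cap\Lambda'$, and $\operatorname{gr}\Lambda'$ is the subring $\Lambda(\Gamma'/Y)[\zeta]$ of $\bar\Lambda[\zeta]$.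
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Multiplication by $\zeta^\nu$ shifts the expansion \eqref{eq:expansion}, so elements of $\sum_{|\nu|=i}\zeta^\nu\Lambda$ have no terms of degree below $i$. Conversely, every monomial of degree at least $i$ is divisible by one of degree $i$, and grouping terms accordingly writes an element without terms of degree below $i$ as $\sum_{|\nu|=i}\zeta^\nu\lambda^{(\nu)}$. The map $\Lambda\to\bar\Lambda$ sends $\lambda$ to the image of $\lambda_0$ and is bijective on $\mathbb F_p[[S]]$, so $\mathfrak a=\sum_j\zeta_j\Lambda$. As the $\zeta_j$ are central, $\mathfrak a^i=\sum_{|\nu|=i}\zeta^\nu\Lambda$. The remaining assertions are read off from \eqref{eq:expansion}.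

(b) By (a), $\mathfrak a^i/\mathfrak a^{i+1}=\bigoplus_{|\nu|=i}\zeta^\nu\bar\Lambda$, where the class of $\zeta^\nu\lambda$ depends only on $\bar\lambda$; and $(\zeta^\nu\lambda)(\zeta^{\nu'}\lambda')=\zeta^{\nu+\nu'}\lambda\lambda'$.

(c) The set $S'=S\cap\Gamma'$ is the image of a section of $\Gamma'\to\Gamma'/Y$, and the expansion of an element of $\Lambda'$ with respect to $S'$ is also its expansion with respect to $S$. Apply (a) and (b) to both groups.
\end{proof}

For $0\ne a\in\Lambda$ let $v(a)$ be the largest $i$ with $a\in\mathfrak a^i$, and let $\sigma(a)\ne0$ be the class of $a$ in $\mathfrak a^{v(a)}/\mathfrak a^{v(a)+1}$, the \emph{leading form} of $a$. The ideal $\mathfrak a$, and with it $v$, does not depend on the basis of $Y$. We shall use twice that, for $g\in Y$,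
\begin{equation}\label{eq:leading}
f_ig^p-1=\zeta_i+f_i(g-1)^p\quad\text{has order $1$ and leading form }\zeta_i,
\end{equation}
since $g^p-1=(g-1)^p\in\mathfrak a^p$ in characteristic $p$.

\begin{lemma}\label{lem:noeth}
For $\Gamma\in\mathcal N$ the ring $\Lambda(\Gamma)$ is a left and right Noetherian domain.
\end{lemma}

\begin{proof}
Induct on $m$; for $m=0$ the ring is $\mathbb F_p$. For $m\ge 1$ take $Y=Y_1$. By induction and (R1), $\operatorname{gr}\Lambda=\bar\Lambda[\zeta]$ is a Noetherian domain, so $\Lambda$ is Noetherian by (R1) and Lemma~\ref{lem:filtration}(a). If $a,b\ne0$, then $\sigma(a)\sigma(b)\ne0$ is the class of $ab$ in degree $v(a)+v(b)$, so $ab\ne0$.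
\end{proof}

Put $Q(\Gamma)=\operatorname{Frac}\Lambda(\Gamma)$. For $\Delta\le\Gamma$ we have $Q(\Delta)\subseteq Q(\Gamma)$ by (R2), and automorphisms of $\Gamma$ act on $Q(\Gamma)$. In the setting $(\ast)$ let $K=Q(\Gamma)$ and $D=\operatorname{Frac}(\operatorname{gr}\Lambda)$. The last proof shows that $v(ab)=v(a)+v(b)$ and $\sigma(ab)=\sigma(a)\sigma(b)$ on $\Lambda\setminus\{0\}$. We extend both maps to fractions.

\begin{lemma}\label{lem:valuation}
In the setting $(\ast)$, the maps $v$ and $\sigma$ extend uniquely to group homomorphisms $v:K^\times\to\mathbb Z$ and $\sigma:K^\times\to D^\times$. Put $v(0)=\infty$, $K_i=\{x\in K:v(x)\ge i\}$ for $i\in\mathbb Z$, and for $x\in K_i$ let $\sigma_i(x)=\sigma(x)$ if $v(x)=i$ and $\sigma_i(x)=0$ otherwise. Then: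
\begin{enumerate}
\item[(a)] $K_i$ is an additive subgroup and $\sigma_i:K_i\to D$ is additive with kernel $K_{i+1}$;
\item[(b)] an automorphism $\alpha$ of $\Gamma$ with $\alpha(Y)=Y$ acts on $\operatorname{gr}\Lambda$ and $D$, and satisfies $v\circ\alpha=v$ and $\sigma_i\circ\alpha=\alpha\circ\sigma_i$.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $\beta$ be a multiplicative map from $\Lambda\setminus\{0\}$ to a group, and put $\beta(a^{-1}b)=\beta(a)^{-1}\beta(b)$, the only possible extension. If $a^{-1}b=a'^{-1}b'$, choose $ca=c'a'\ne0$; then $cb=ca\cdot a^{-1}b=c'b'$, and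
\[
\beta(a)^{-1}\beta(b)=\beta(ca)^{-1}\beta(cb)=\beta(c'a')^{-1}\beta(c'b')=\beta(a')^{-1}\beta(b').
\]
So $\beta$ is well defined on $K^\times$. If $x=a^{-1}b$ and $x'=a'^{-1}b'$, choose $eb=e'a'\ne0$. Then $ba'^{-1}=e^{-1}e'$, so $xx'=(ea)^{-1}(e'b')$ and
\[
\beta(xx')=\beta(a)^{-1}\beta(e)^{-1}\beta(e')\beta(b')=\beta(a)^{-1}\beta(b)\beta(a')^{-1}\beta(b')=\beta(x)\beta(x').
\]

(a) Write $x,x'\in K_i$ as $a^{-1}b$, $a^{-1}b'$ with a common denominator, and let $j=v(a)+i$. Then $v(b),v(b')\ge j$, hence $v(b\pm b')\ge j$ and $x\pm x'\in K_i$. Moreover $\sigma_i(a^{-1}b)=\sigma(a)^{-1}b_{[j]}$, where $b_{[j]}$ is the class of $b$ in $\mathfrak a^j/\mathfrak a^{j+1}$, read as $0$ if $j<0$. This is additive in $b$. The kernel is $K_{i+1}$ by definition.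

(b) We have $\alpha(\mathfrak a)=\mathfrak a$, so $\alpha$ preserves $v$ and commutes with $\sigma$ on $\Lambda\setminus\{0\}$, hence on $K^\times$.
\end{proof}

\subsection*{Taking coefficients with respect to a subgroup}
The computation of constants in Section~\ref{sec:example} ended by comparing coefficients of $\eta'^{\,j}$. The next lemma provides the general tool: $\Lambda(G)$ is topologically free over $\Lambda(B)$, and $\varphi$ below is a coordinate function.

\begin{lemma}\label{lem:functional}
Let $A,B$ be subgroups of a profinite group $G$ and let $0\ne a\in\Lambda(A)$. There is a continuous right $\Lambda(B)$-linear map $\varphi:\mathbb F_p[[AB]]\to\Lambda(B)$ with $\varphi(\Lambda(A))\subseteq\Lambda(A\cap B)$ and $\varphi(a)\ne0$.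
\end{lemma}

\begin{proof}
The set $AB$ is closed and stable under right multiplication by $B$, so $\mathbb F_p[[AB]]$ is a right $\Lambda(B)$-submodule of $\Lambda(G)$ containing $\Lambda(A)$. Let $T=A/(A\cap B)$ and let $s:T\to A$ be a continuous section. The map $T\times B\to AB$, $(t,z)\mapsto s(t)z$, is onto, and it is injective because $s(t)z=s(t')z'$ gives $s(t')^{-1}s(t)\in A\cap B$; so it is a homeomorphism. For a continuous $\psi:T\to\mathbb F_p$ let $\varphi_\psi$ be the continuous linear extension of $s(t)z\mapsto\psi(t)z$. It commutes with right multiplication by elements of $B$, hence by elements of $\Lambda(B)$. An element of $A$ is $s(t)z$ with $z\in A\cap B$, so $\varphi_\psi(\Lambda(A))\subseteq\Lambda(A\cap B)$. Finally, a continuous function $T\times B\to\mathbb F_p$ is locally constant, hence a finite sum of functions $\psi\otimes\theta:(t,z)\mapsto\psi(t)\theta(z)$. So $\langle a,\psi\otimes\theta\rangle\ne0$ for some $\psi,\theta$, and $\langle a,\psi\otimes\theta\rangle=\langle\varphi_\psi(a),\theta\rangle$.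
\end{proof}

\begin{lemma}\label{lem:intersection}
If $G\in\mathcal N$ and $A,B\le G$, then $Q(A)\cap Q(B)=Q(A\cap B)$.
\end{lemma}

\begin{proof}
Let $q=a^{-1}b=b_1a_1^{-1}$ with $a,b\in\Lambda(A)$ and $a_1,b_1\in\Lambda(B)$, so that $ab_1=ba_1$. With $\varphi$ as in Lemma~\ref{lem:functional}, $\varphi(a)b_1=\varphi(b)a_1$, whence $q=\varphi(a)^{-1}\varphi(b)\in Q(A\cap B)$. The other inclusion holds since $Q(A\cap B)$ lies in $Q(A)$ and in $Q(B)$.
\end{proof}

Skew fields of fractions are not complete for $v$, so an element of $K$ that is approximated by elements of a sub-skew field need not obviously belong to it. For the sub-skew fields that we need, it does.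

\begin{lemma}\label{lem:closed}
In the setting $(\ast)$ let $Y\le\Gamma'\le\Gamma$ and $K'=Q(\Gamma')$. If $q\in K$ and there are $q_i\in K'$ with $v(q-q_i)\ge i$ for all large $i$, then $q\in K'$.
\end{lemma}

\begin{proof}
Write $q=a^{-1}b$ with $a,b\in\Lambda$, and take $\varphi:\Lambda\to\Lambda'=\Lambda(\Gamma')$ from Lemma~\ref{lem:functional} with $A=\Gamma$, $B=\Gamma'$ and $\varphi(a)\ne0$. Since $\mathfrak a^j=\sum_{|\nu|=j}\Lambda\zeta^\nu$ and $\zeta^\nu\in\Lambda'$ (here $Y\le\Gamma'$ is used), $\varphi(\mathfrak a^j)\subseteq\mathfrak a^j$, that is, $v(\varphi(\lambda))\ge v(\lambda)$. Write $q_i=\lambda c^{-1}$ with $\lambda,c\in\Lambda'$. Then $(\varphi(b)-\varphi(a)q_i)c=\varphi(bc-a\lambda)$, so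
\[
v(\varphi(b)-\varphi(a)q_i)\ge v(bc-a\lambda)-v(c)=v(b-aq_i)=v(a)+v(q-q_i)\ge i .
\]
Also $v(\varphi(a)(q-q_i))\ge i$. Subtracting, $v(\varphi(b)-\varphi(a)q)\ge i$ for all large $i$, so $q=\varphi(a)^{-1}\varphi(b)\in K'$.
\end{proof}

\section{Constants}\label{sec:constants}

For an automorphism $\alpha$ of $\Gamma\in\mathcal N$ write $\Gamma^\alpha=C_\Gamma(\alpha)$. Always $Q(\Gamma^\alpha)\subseteq Q(\Gamma)^\alpha$, and finite orbits are an obstruction to equality.

\begin{remark}\label{rem:orbits}
Suppose that $\gamma\notin\Delta=\Gamma^\alpha$ has a finite $\alpha$-orbit $\gamma_1,\dots,\gamma_l$. The sum $q=\gamma_1+\dots+\gamma_l$ is a constant, and $q\notin Q(\Delta)$. Indeed, if $\alpha^j(\gamma_i)=\gamma_i\delta$ with $\delta\in\Delta$, then $\alpha^{jt}(\gamma_i)=\gamma_i\delta^t$, so $\delta$ has finite order and $\delta=1$; thus the cosets $\gamma_1\Delta,\dots,\gamma_l\Delta,\Delta$ are distinct. If $qa=b$ with $a,b\in\Lambda(\Delta)$, apply the map $\varphi_\psi$ from the proof of Lemma~\ref{lem:functional} ($A=\Gamma$, $B=\Delta$), with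 $\psi=1$ at $\gamma_1\Delta$ and $\psi=0$ at the other cosets in the list: this gives $\delta a=0$ for some $\delta\in\Delta$, so $a=0$. An example is inversion on $\Gamma=\mathbb Z_2$, which is the identity modulo $2$ but not modulo $4$.
\end{remark}

We therefore impose a congruence condition. Call $(\Gamma,\alpha)$ \emph{admissible} if $\Gamma$ has a series \eqref{eq:series} with $\alpha(Y_i)=Y_i$ such that $\alpha$ acts on each $Y_i/Y_{i-1}$ as the identity modulo $p^2$. Then $(\Gamma,\alpha^p)$ is admissible with the same series, and $(\Gamma/Y_1,\alpha)$ is admissible with a shorter series if $m\ge1$. We write $Y\cong\mathbb Z_p^r$ additively when endomorphisms are applied to it.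

\begin{lemma}\label{lem:eps}
\begin{enumerate}
\item[(a)] Let $Y\cong\mathbb Z_p^r$ be a central subgroup of a pro-$p$ group $\Gamma$, and let $\alpha\in\operatorname{Aut}(\Gamma)$ satisfy $\alpha(Y)=Y$ and act on $Y$ as the identity modulo $p^2$. For every $k\ge0$ there is $\varepsilon_k\in1+p\operatorname{End}(Y)$ such that $\alpha^{p^k}(\gamma)=\gamma\cdot(p^k\varepsilon_ky)$ whenever $\alpha(\gamma)=\gamma y$ with $y\in Y$.
\item[(b)] If $(\Gamma,\alpha)$ is admissible, then $\Gamma^{\alpha^p}=\Gamma^\alpha$.
\end{enumerate}
\end{lemma}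

\begin{proof}
(a) By induction on $t$, $\alpha^t(\gamma)=\gamma\cdot(1+\alpha+\dots+\alpha^{t-1})y$. Let $\alpha|_Y=1+X$ with $X\in p^2\operatorname{End}(Y)$. Then
\[
\sum_{t=0}^{p^k-1}(1+X)^t=\sum_{j=0}^{p^k-1}\binom{p^k}{j+1}X^j=p^k\sum_{j=0}^{p^k-1}\binom{p^k-1}{j}\frac{X^j}{j+1}.
\]
The term $j=0$ of the last sum is $1$. For $j\ge1$ we have $j+1\le 2^j\le p^j$, so $j+1$ is divisible by at most $p^j$ and $X^j/(j+1)\in p^{2j-j}\operatorname{End}(Y)\subseteq p\operatorname{End}(Y)$.

(b) Induct on $m$; for $m=0$ the group is trivial. Let $\alpha^p(\gamma)=\gamma$. By induction $\alpha$ fixes $\gamma Y_1$, so $\alpha(\gamma)=\gamma y$ with $y\in Y_1$, and $p\varepsilon_1y=0$ by (a). As $\varepsilon_1$ is invertible and $Y_1$ is torsion-free, $y=0$.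
\end{proof}

\begin{proposition}\label{prop:constants}
If $(\Gamma,\alpha)$ is admissible, then $Q(\Gamma)^\alpha=Q(\Gamma^\alpha)$.
\end{proposition}

The proof is by induction on $m$. With $Y=Y_1$, let $\Gamma'$ be the preimage of $(\Gamma/Y)^\alpha$ in $\Gamma$, so that $\Gamma^\alpha\le\Gamma'\le\Gamma$. We shall show that constants lie in $Q(\Gamma')$ by approximating them degree by degree. On $\Gamma'$ the automorphism moves elements only along $Y$, as in Section~\ref{sec:example}, and we treat this situation first.

\subsection*{Automorphisms that are trivial on $\Gamma/Y$}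

\begin{proposition}\label{prop:onelayer}
In the setting $(\ast)$, let $\alpha\in\operatorname{Aut}(\Gamma)$ satisfy $\alpha(Y)=Y$, act on $Y$ as the identity modulo $p^2$, and act trivially on $\Gamma/Y$. Then $Q(\Gamma)^\alpha=Q(\Gamma^\alpha)$.
\end{proposition}

\begin{proof}
Put $\chi(\gamma)=\gamma^{-1}\alpha(\gamma)\in Y$. Since $Y$ is central,
$\chi(\gamma\gamma')=\gamma'^{-1}\chi(\gamma)\alpha(\gamma')=\chi(\gamma)\chi(\gamma')$, so $\chi:\Gamma\to Y$ is a homomorphism with kernel $\Gamma^\alpha$. Let $W=\chi(\Gamma)$, a $\mathbb Z_p$-submodule of rank $s$. If $s=0$ then $\alpha$ is the identity, so let $s\ge1$. By the theory of elementary divisors we may choose the basis $f_1,\dots,f_r$ of $Y$ so that $w_i=p^{c_i}f_i$ ($1\le i\le s$) is a basis of $W$.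

By Lemma~\ref{lem:eps}(a), $\alpha^{p^k}(\gamma)=\gamma\cdot p^k\varepsilon_k\chi(\gamma)$. We separate the displacement $\chi(\gamma)$ from the small factor $p^k\varepsilon_k$ by recording it in a second copy of $W$. Let $G=\Gamma\times W$, which is in $\mathcal N$ because $W$ is central with quotient $\Gamma$; identify $\Gamma$ with $\Gamma\times1$; and define group homomorphisms
\[
\tau:\Gamma\to G,\ \ \gamma\mapsto(\gamma,\chi(\gamma));\qquad \operatorname{ev}_k:G\to\Gamma,\ \ (\gamma,w)\mapsto\gamma\cdot p^k\varepsilon_kw .
\]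
The induced ring homomorphisms satisfy $\operatorname{ev}_k\circ\tau=\alpha^{p^k}$, and $\operatorname{ev}_k$ is the identity on $\Lambda\subseteq\Lambda(G)$. By (A3), $\Lambda(G)=\Lambda[[U_1,\dots,U_s]]$ with central variables $U_i=(1,w_i)-1$. (In Section~\ref{sec:example}, $Y=W=\langle\bar x\rangle$, the map $\tau$ is the substitution $\eta\mapsto(1+\eta)(1+U)-1$, and $\operatorname{ev}_k(U)=\zeta^{p^k}$.)

\emph{Claim: if $0\ne\Psi=\sum_\nu\phi_\nu U^\nu\in\Lambda(G)$, then $\operatorname{ev}_k(\Psi)\ne0$ for all large $k$.} With several variables, different terms of lowest order could cancel; the Frobenius map keeps them apart. Let $R_i=p^{k+c_i}$ and write $\varepsilon_kf_i=f_i+pg$ with $g\in Y$. In multiplicative notation,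
\[
\operatorname{ev}_k(U_i)=(f_ig^p)^{R_i}-1=(f_ig^p-1)^{R_i},
\]
which by \eqref{eq:leading} has order $R_i$ and leading form $\zeta_i^{R_i}$. Put $\|\nu\|=\sum_ip^{c_i}\nu_i$. For $\phi_\nu\ne0$ the term $\operatorname{ev}_k(\phi_\nu U^\nu)$ has order $v(\phi_\nu)+p^k\|\nu\|$. Let $M$ be the least value of $\|\nu\|$ with $\phi_\nu\ne0$; it is attained by finitely many $\nu$. Let $e$ be the least value of $v(\phi_\nu)$ with $\|\nu\|=M$, and let $p^k>e$. By continuity $\operatorname{ev}_k(\Psi)$ is the sum of its terms. Those with $\|\nu\|\ge M+1$ add up to an element of the closed ideal $\mathfrak a^{p^k(M+1)}$, and $p^k(M+1)>p^kM+e$. Hence $\operatorname{ev}_k(\Psi)\in\mathfrak a^{p^kM+e}$, with class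
\[
\sum_{\|\nu\|=M,\ v(\phi_\nu)=e}\sigma(\phi_\nu)\,\zeta_1^{R_1\nu_1}\cdots\zeta_s^{R_s\nu_s}
\]
in degree $p^kM+e$. Each $\sigma(\phi_\nu)$ is homogeneous of degree $e<p^k\le R_i$, so in every monomial of the $\nu$-th summand the exponent of $\zeta_i$ has integer quotient $\nu_i$ on division by $R_i$. Different summands have no monomial in common, and the sum is nonzero. This proves the claim.

Let $q\in Q(\Gamma)^\alpha$ and write $q=a^{-1}b=b_1a_1^{-1}$ with $a,b,a_1,b_1\in\Lambda$. From $\alpha^{p^k}(a)^{-1}\alpha^{p^k}(b)=q=b_1a_1^{-1}$ we get $\alpha^{p^k}(b)a_1-\alpha^{p^k}(a)b_1=0$. So $\Psi=\tau(b)a_1-\tau(a)b_1$ is killed by every $\operatorname{ev}_k$, and $\Psi=0$ by the claim. The map $\tau$ is an isomorphism of $\Gamma$ onto the graph $A$ of $\chi$, so $\tau(a)\ne0$, and in $Q(G)$ we have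
\[
q=b_1a_1^{-1}=\tau(a)^{-1}\tau(b)\in Q(\Gamma)\cap Q(A).
\]
Since $\Gamma\cap A=\ker\chi=\Gamma^\alpha$, Lemma~\ref{lem:intersection} gives $q\in Q(\Gamma^\alpha)$.
\end{proof}

\subsection*{The inductive step}
The inductive hypothesis describes the constants of $Q(\bar\Gamma)$, while leading forms lie in the fractions of a polynomial ring over $Q(\bar\Gamma)$. The following lemma connects the two.

\begin{lemma}\label{lem:poly}
Let $E$ be a skew field with an automorphism $\alpha$, extended to the polynomial ring $E[\zeta]=E[\zeta_1,\dots,\zeta_r]$ in central variables by $\alpha(\zeta_i)=\zeta_i$. Then $\operatorname{Frac}(E[\zeta])^\alpha=\operatorname{Frac}(E^\alpha[\zeta])$.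
\end{lemma}

\begin{proof}
Let $\alpha(x)=x$. The left ideal $\mathfrak d=\{f\in E[\zeta]:fx\in E[\zeta]\}$ contains a left denominator of $x$, so it is nonzero, and it is $\alpha$-stable because $\alpha(f)x=\alpha(fx)$. Take $0\ne f\in\mathfrak d$ with the fewest monomials, multiplied on the left by an element of $E$ so that one coefficient is $1$. Then $\alpha(f)-f\in\mathfrak d$ has fewer monomials, so $\alpha(f)=f$. Hence $f$ and $g=fx$ lie in $E[\zeta]^\alpha=E^\alpha[\zeta]$, and $x=f^{-1}g$. Conversely, fractions of fixed polynomials are fixed.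
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:constants}]
Induct on $m$, for all admissible pairs at once. For $m=0$ both sides are $\mathbb F_p$. Let $m\ge1$, take $Y=Y_1$ in the setting $(\ast)$, and put $\bar K=Q(\bar\Gamma)$. Let $\Gamma'$ be the preimage of $\bar\Gamma^\alpha$, let $\Lambda'=\Lambda(\Gamma')$, $K'=Q(\Gamma')$ and $D'=\operatorname{Frac}(\operatorname{gr}\Lambda')\subseteq D$. Then $\alpha(\Gamma')=\Gamma'$, so $\alpha(K')=K'$; and by Lemma~\ref{lem:filtration}(c), $\operatorname{gr}\Lambda'=\Lambda(\bar\Gamma^\alpha)[\zeta]$ and $\sigma$ maps $K'^\times$ into $D'$.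

\emph{Constants of $D$.} We claim that
\begin{equation}\label{eq:D}
D^\alpha=D'=D^{\alpha^p}.
\end{equation}
The inductive hypothesis for $(\bar\Gamma,\alpha)$ and $(\bar\Gamma,\alpha^p)$, together with Lemma~\ref{lem:eps}(b), gives $\bar K^\alpha=Q(\bar\Gamma^\alpha)=\bar K^{\alpha^p}$. On $\operatorname{gr}\Lambda=\bar\Lambda[\zeta]$ the automorphism $\alpha$ acts in degree $0$ through $\bar\Gamma$, and it fixes the $\zeta_i$ by \eqref{eq:leading}, because $\alpha(f_i)=f_ig^p$ for some $g\in Y$. Bringing coefficients to a common left denominator shows that $D=\operatorname{Frac}(\bar K[\zeta])$ and $D'=\operatorname{Frac}(Q(\bar\Gamma^\alpha)[\zeta])$. Lemma~\ref{lem:poly}, for $\alpha$ and for $\alpha^p$, yields \eqref{eq:D}.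

\emph{Lifting leading forms.} If $x\in K^\times$ and $\sigma(x)\in D'$, there is $x'\in K'$ with $v(x-x')>v(x)$. To see this, let $i=v(x)$, write $x=ba^{-1}$ with $a,b\in\Lambda$, and $\sigma(x)=f^{-1}g$ with $f,g\in\operatorname{gr}\Lambda'$. Then $f\sigma(b)=g\sigma(a)$, where $\sigma(a),\sigma(b)$ are homogeneous and $v(b)=v(a)+i$. Choose a nonzero homogeneous component $f_j$ of $f$ and compare components of degree $j+v(b)$: this gives $0\ne f_j\sigma(b)=g_{j+i}\sigma(a)$, so $\sigma(x)=f_j^{-1}g_{j+i}$. Take $a',b'\in\Lambda'$ with leading forms $f_j$, $g_{j+i}$. Then $x'=a'^{-1}b'$ has $v(x')=i$ and $\sigma(x')=\sigma(x)$, so $x-x'\in K_{i+1}$ by Lemma~\ref{lem:valuation}(a).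

\emph{Approximation.} Let $0\ne q\in K^\alpha$. We construct $q_i\in K'$ with $v(q-q_i)\ge i$ for all $i\ge v(q)$, starting from $q_{v(q)}=0$. Given $q_i$, put $x=q-q_i$. If $v(x)>i$, let $q_{i+1}=q_i$. Suppose that $v(x)=i$. The difficulty is that $q_i$ need not be fixed by $\alpha$, so $x$ need not be a constant and we cannot say at once that $\sigma(x)\in D^\alpha$. But the defect lies in $K'$:
\[
y=\alpha(x)-x=q_i-\alpha(q_i)\in K'\cap K_i .
\]
By Lemma~\ref{lem:valuation}, $\alpha(\sigma(x))=\sigma(x)+\sigma_i(y)$, and $\sigma_i(y)\in D'=D^\alpha$. Iterating, $\alpha^p(\sigma(x))=\sigma(x)+p\,\sigma_i(y)=\sigma(x)$ in characteristic $p$. So $\sigma(x)\in D^{\alpha^p}=D'$; this is why the induction must carry $\alpha^p$ along with $\alpha$. Take $x'\in K'$ with $v(x-x')>i$ and put $q_{i+1}=q_i+x'$.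

\emph{Conclusion.} By Lemma~\ref{lem:closed}, $q\in K'$. The group $\Gamma'$ with the central subgroup $Y$ is in the setting $(\ast)$, and $\alpha$ is trivial on $\Gamma'/Y=\bar\Gamma^\alpha$. Proposition~\ref{prop:onelayer} gives $q\in Q(\Gamma'^{\,\alpha})=Q(\Gamma^\alpha)$.
\end{proof}

\subsection*{Groups of automorphisms}
Theorem~\ref{thm:compl}(a) needs the constants of a group. Lemma~\ref{lem:intersection} handles finite intersections, and a dimension count shows that these suffice.

\begin{corollary}\label{cor:groups}
Let $\Gamma\in\mathcal N$ and let $P_0$ be an abstract group acting on $\Gamma$ so that $(\Gamma,\alpha)$ is admissible for every $\alpha\in P_0$. Then $Q(\Gamma)^{P_0}=Q(C_\Gamma(P_0))$.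
\end{corollary}

\begin{proof}
Call $\Delta\le\Gamma$ \emph{isolated} if $\gamma^p\in\Delta$ implies $\gamma\in\Delta$. Each $\Gamma^\alpha$ is isolated, since $\alpha(\gamma)^p=\gamma^p$ implies $\alpha(\gamma)=\gamma$ by \eqref{eq:roots}, and intersections of isolated subgroups are isolated. Fix a series \eqref{eq:series} and let $\dim\Delta$ be the sum of the $\mathbb Z_p$-ranks of the images of $\Delta\cap Y_i$ in $Y_i/Y_{i-1}$; it is monotone in $\Delta$.

Let $\Delta_1\le\Delta_2$ have the same dimension, with $\Delta_1$ isolated. We show that $\Delta_1=\Delta_2$. Put $A_i=\Delta_2\cap Y_i$ and $B_i=\Delta_1\cap Y_i$. The images of $B_i\le A_i$ in $Y_i/Y_{i-1}$ have the same rank for each $i$, so $[A_i:B_iA_{i-1}]<\infty$, and $[B_iA_{i-1}:B_i]=[A_{i-1}:B_{i-1}]$. By induction on $i$, $[\Delta_2:\Delta_1]<\infty$. So $\Delta_1$ contains an open normal subgroup of $\Delta_2$, of index $p^k$ say; every $z\in\Delta_2$ has $z^{p^k}\in\Delta_1$, and therefore $z\in\Delta_1$.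

Choose $\Delta=\Gamma^{\alpha_1}\cap\dots\cap\Gamma^{\alpha_l}$, with $\alpha_j\in P_0$, of least dimension among such finite intersections. For every $\alpha\in P_0$ the subgroup $\Delta\cap\Gamma^\alpha$ has the same dimension, so it equals $\Delta$. Thus $\Delta=C_\Gamma(P_0)$. By Proposition~\ref{prop:constants} and Lemma~\ref{lem:intersection}, $Q(\Gamma)^{P_0}\subseteq\bigcap_jQ(\Gamma^{\alpha_j})=Q(\Delta)$, and $P_0$ fixes $Q(\Delta)$ elementwise.
\end{proof}

\section{The bound on the rank}\label{sec:bound}

It remains to generalize the first and last steps of Section~\ref{sec:example}.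

\begin{lemma}\label{lem:semilinear}
Let a group $P_0$ act by automorphisms on a skew field $K$ and semilinearly on a left $K$-vector space $V$, that is, additively and with $\alpha(k\omega)=\alpha(k)\alpha(\omega)$. If finitely many $P_0$-fixed vectors are linearly dependent over $K$, they are linearly dependent over $K^{P_0}$.
\end{lemma}

\begin{proof}
Take a nontrivial relation $\sum_jk_j\omega_j=0$ with the fewest nonzero coefficients, multiplied on the left so that one coefficient is $1$. For $\alpha\in P_0$ the relation $\sum_j(\alpha(k_j)-k_j)\omega_j=0$ has fewer nonzero coefficients, so it is trivial, and $\alpha(k_j)=k_j$ for all $j$.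
\end{proof}

In the example, the relation over $\Lambda(Z)$ was tested with the homomorphism $\mu$, after removing common factors $\zeta$. In general $\Lambda(Z)$ is not a valuation ring and common factors cannot be removed. Instead we lift each homomorphism $\hat Z\to\mathbb F_p$ to a $\Lambda(Z)$-linear map $\Omega_N\to\Lambda(Z)$; this is where the freeness of $\hat Z$ is used.

\begin{lemma}\label{lem:independent}
Let $N\lhd F$, $\Gamma=F/N$, $Z\le\Gamma$, and let $\hat Z$ be the preimage of $Z$ in $F$. Let $h_0,\dots,h_n\in\hat Z$, and suppose that there are homomorphisms $\pi_0,\dots,\pi_n:\hat Z\to\mathbb F_p$ with $\pi_j(h_l)=\delta_{jl}$. Then $\partial h_0,\dots,\partial h_n\in\Omega_N$ are linearly independent over $\Lambda(Z)$.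
\end{lemma}

\begin{proof}
Let $Z$ act on the additive group $\Lambda(Z)$ by left multiplication. The semidirect product $\Lambda(Z)\rtimes Z$ is a pro-$p$ group, and $(\lambda,z)\mapsto(\epsilon(\lambda),z)$ is an epimorphism onto $\mathbb F_p\times Z$, since $\epsilon(z\lambda)=\epsilon(\lambda)$. By (G1) the group $\hat Z$ is projective, so $g\mapsto(\pi_j(g),\bar g)$ lifts to a homomorphism $g\mapsto(\theta_j(g),\bar g)$. Thus $\theta_j:\hat Z\to\Lambda(Z)$ is continuous and
\[
\theta_j(gh)=\theta_j(g)+\bar g\,\theta_j(h),\qquad\theta_j(1)=0,\qquad\epsilon(\theta_j(g))=\pi_j(g).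
\]
We extend $\theta_j$ to $F$. By (G4) there is a continuous section $s$ for the right cosets of $\hat Z$ in $F$ with $s(\hat Z)=1$. The map $\varrho(x)=x\,s(\hat Zx)^{-1}$ is a continuous retraction of $F$ onto $\hat Z$ with $\varrho(gx)=g\varrho(x)$ for $g\in\hat Z$. Let $\tilde\theta_j:\Lambda(F)\to\Lambda(Z)$ be the continuous linear extension of $\theta_j\circ\varrho$. For $g\in\hat Z$ the identity
\[
\tilde\theta_j(g\lambda)=\epsilon(\lambda)\theta_j(g)+\bar g\,\tilde\theta_j(\lambda)
\]
holds for $\lambda\in F$, hence for all $\lambda\in\Lambda(F)$. On $I_F$ the first term vanishes, so $\tilde\theta_j(\beta\lambda)=\bar\beta\,\tilde\theta_j(\lambda)$ for $\beta\in\Lambda(\hat Z)$, $\lambda\in I_F$. In particular $\tilde\theta_j((g-1)x\lambda)=0$ for $g\in N$, $x\in F$, $\lambda\in I_F$, and by (A1) $\tilde\theta_j$ vanishes on $JI_F$. As $\Lambda(\hat Z)\to\Lambda(Z)$ is onto, $\tilde\theta_j$ induces a $\Lambda(Z)$-linear map $\Omega_N\to\Lambda(Z)$, which sends $\partial h$ to $\theta_j(h)$ for $h\in\hat Z$.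

Let $\sum_lb_l\,\partial h_l=0$ with $b_l\in\Lambda(Z)$. Then $\sum_lb_l\theta_j(h_l)=0$ for all $j$. Since $\epsilon(\theta_j(h_l))=\delta_{jl}$, the matrix with $(l,j)$ entry $\theta_j(h_l)$ is $1-B$, where $B$ has entries in $I_Z$. The row $b=(b_0,\dots,b_n)$ satisfies $b=bB$, so $b=bB^k$ has entries in $I_Z^k$ for all $k$, and $b=0$ by (A2).
\end{proof}

\begin{proposition}\label{prop:congruence}
Let $P_0$ be an abstract subgroup of $\operatorname{Aut}(F)$ that acts trivially on $F^{ab}/p^2F^{ab}$. Then $d(C_F(P_0))\le n$.
\end{proposition}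

\begin{proof}
Let $H=C_F(P_0)$ and $\alpha\in P_0$. The commutator map in (G2) is multilinear and commutes with $\alpha$, and $\alpha(a)\in a+p^2F^{ab}$ for $a\in F^{ab}$. Hence $\alpha$ is the identity modulo $p^2$ on each $\gamma_i(F)/\gamma_{i+1}(F)$, and $(F/\gamma_c(F),\alpha)$ is admissible for every $c$, with the series formed by the groups $\gamma_i(F)/\gamma_c(F)$, repetitions omitted. Let
\[
\hat Z_c=\{x\in F:\ x^{-1}\alpha(x)\in\gamma_c(F)\text{ for all }\alpha\in P_0\},
\]
the preimage of $C_{F/\gamma_c(F)}(P_0)$. These subgroups decrease, and $\bigcap_c\hat Z_c=H$ because $\bigcap_c\gamma_c(F)=1$.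

Suppose that $d(H)>n$. Then there is an epimorphism $\pi=(\pi_0,\dots,\pi_n):H\to\mathbb F_p^{\,n+1}$, and there are $h_0,\dots,h_n\in H$ with $\pi_j(h_l)=\delta_{jl}$. To apply Lemma~\ref{lem:independent} we must extend $\pi$ to some $\hat Z_c$. As $\ker\pi$ is open in $H$, there is an open normal subgroup $U$ of $F$ with $U\cap H\le\ker\pi$, and $\pi$ extends to $HU$ through $HU/U\cong H/(H\cap U)$. The closed sets $\hat Z_c\setminus HU$ decrease and have empty intersection, so by compactness $\hat Z_c\le HU$ for some $c$. Fix such a $c$ and put $N=\gamma_c(F)$, $\Gamma=F/N$, $Z=C_\Gamma(P_0)$, $K=Q(\Gamma)$. By Lemma~\ref{lem:independent}, $\partial h_0,\dots,\partial h_n$ are linearly independent over $\Lambda(Z)$.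

On the other hand, $V=K\otimes_{\Lambda(\Gamma)}\Omega_N$ is a left $K$-vector space of dimension $n$ containing the free module $\Omega_N$, and $P_0$ acts on it semilinearly by $\alpha(k\otimes\omega)=\alpha(k)\otimes\alpha(\omega)$. The $n+1$ fixed vectors $\partial h_l$ are dependent over $K$, hence over $K^{P_0}$ by Lemma~\ref{lem:semilinear}, and $K^{P_0}=Q(Z)$ by Corollary~\ref{cor:groups}. Multiplying the relation by a common left denominator in $\Lambda(Z)$ gives a nontrivial relation over $\Lambda(Z)$ in $\Omega_N$, a contradiction.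
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:compl}(a) and Theorem~\ref{thm:main}]
Let $P\le\operatorname{Aut}(F)$ have pro-$p$ closure $\bar P$, and let $P_0$ be the kernel of the action of $P$ on the finite group $F^{ab}/p^2F^{ab}$. The group $P/P_0$ embeds in the image of $\bar P$ under the continuous map $\operatorname{Aut}(F)\to\operatorname{Aut}(F^{ab}/p^2F^{ab})$, so it is a finite $p$-group; this is the only use of the hypothesis on $\bar P$. The group $F_1=C_F(P_0)$ is free pro-$p$ by (G1), of rank at most $n$ by Proposition~\ref{prop:congruence}. Since $P_0\lhd P$, the group $P$ preserves $F_1$ and acts on it through $P/P_0$, with fixed subgroup $C_F(P)$. By Theorem~\ref{thm:finite}, $C_F(P)$ is a free factor of $F_1$, so $d(C_F(P))\le d(F_1)\le n$. Theorem~\ref{thm:main} is the case where $P$ is the cyclic group generated by $\alpha$.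
\end{proof}

For cyclic $P$ the group $P_0$ is generated by one power $\alpha^{p^k}$, and Proposition~\ref{prop:constants} for $\alpha^{p^k}$ can replace Corollary~\ref{cor:groups} in the argument.

\section{The ranks that occur}\label{sec:ranks}

\begin{proof}[Proof of Theorem~\ref{thm:compl}(b)]
By Theorem~\ref{thm:main} the rank is at most $n$. Let $\lambda=1+p^2$. If $n=1$, an automorphism of order $p^\infty$ of $F=\mathbb Z_p$ is multiplication by a unit $\mu\ne1$, so its fixed subgroup is trivial; and $\mu=\lambda$ has order $p^\infty$, since it lies in the pro-$p$ group $1+p^2\mathbb Z_p$ and $\lambda^j\ne1$ for $j\ge1$. Let $n\ge2$.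

\emph{Rank $r$ with $0\le r\le n-1$.} Define $\alpha(x_i)=x_i$ for $i\le r$ and $\alpha(x_i)=x_i^\lambda$ for $i>r$. This endomorphism is the identity modulo $\Phi(F)$, so it is onto, hence an automorphism lying in a pro-$p$ subgroup of $\operatorname{Aut}(F)$, by (G3). It has infinite order on $F^{ab}$, so its order is $p^\infty$. The subgroup $A=\langle x_1,\dots,x_r\rangle$ is free of rank $r$ and is fixed by $\alpha$. We show that $C_F(\alpha)=A$. Let $\pi:F\to A$ be the retraction killing $x_{r+1},\dots,x_n$, let $f\in C_F(\alpha)$, and suppose that $g=f\pi(f)^{-1}\ne1$. Then $\alpha(g)=g$ and $\pi(g)=1$. Choose $i$ with $g\in\gamma_i(F)\setminus\gamma_{i+1}(F)$ and let $\ell\ne0$ be the class of $g$ in $L=\gamma_i(F)/\gamma_{i+1}(F)$. By (G2), $\ell=\ell_0+\dots+\ell_i$, where $\ell_j$ is a combination of commutators in the $x_l$ with exactly $j$ entries from $\{x_{r+1},\dots,x_n\}$, and $\alpha(\ell_j)=\lambda^j\ell_j$ by multilinearity. From $\alpha(\ell)=\ell$ we get $\sum_j(\lambda^j-1)\ell_j=0$. The numbers $\lambda^j$ are distinct and $L$ is a torsion-free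 $\mathbb Z_p$-module, so eigenvectors for different $j$ are independent and $\ell_j=0$ for $j\ge1$. Thus $\ell=\ell_0$ is a combination of commutators in $x_1,\dots,x_r$ and is fixed by the endomorphism of $L$ induced by $\pi$. That endomorphism sends $\ell$ to the class of $\pi(g)=1$, so $\ell=0$, a contradiction.

\emph{Rank $n$.} Define $\alpha(x_i)=x_i$ for $i<n$ and $\alpha(x_n)=x_nx_1$. This is an automorphism, with inverse given by $x_n\mapsto x_nx_1^{-1}$, and $\alpha^t(x_n)=x_nx_1^t$. So $\alpha^p$ is trivial on $F/\Phi(F)$, which makes $\overline{\langle\alpha\rangle}$ a pro-$p$ group by (G3), and $\alpha$ has infinite order; hence its order is $p^\infty$. The group $H=C_F(\alpha)$ contains $x_1,\dots,x_{n-1}$ and $x_nx_1x_n^{-1}$, since $\alpha(x_nx_1x_n^{-1})=x_nx_1\cdot x_1\cdot x_1^{-1}x_n^{-1}$. The retraction $\pi:F\to B=\langle x_1,\dots,x_{n-1}\rangle$ killing $x_n$ maps $H$ onto $B$, which is free of rank $n-1$. If $d(H)\le n-1$, there is an epimorphism $\beta:B\to H$. Then $\pi\circ\beta$ is a surjective endomorphism of $B$, hence injective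 by (G3), and so $\pi$ is injective on $H=\beta(B)$. But $x_nx_1x_n^{-1}x_1^{-1}\ne1$ lies in $H\cap\ker\pi$. Therefore $d(H)\ge n$, and $d(H)=n$ by Theorem~\ref{thm:main}.
\end{proof}

\begin{thebibliography}{1}
\bibitem{VPG} \emph{On Virtually Projective Groups}, \texttt{https://mat.unb.br/pz/arquivos/virproj.pdf}.
\end{thebibliography}
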